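# Six pentagons, two tori, and rational points in the Grothendieck ring of varieties

## 1. The six even pentagons on five points

Take the complete graph $K_5$ on the vertices $1,\dots,5$. A *pentagon* is a sequence $(x_1,\dots,x_5)$ of the five distinct symbols, taken up to rotation and reversal; in other words, it is a Hamiltonian cycle of $K_5$. A rotation of the five positions is a power of a $5$-cycle, and a reversal is a product of two transpositions of positions, so both are even permutations. Hence it makes sense to call a pentagon *even* when $i\mapsto x_i$ is an even permutation. There are $60$ even sequences, grouped into classes of $10$, so there are $60/10=6$ even pentagons. The group $G=A_5$ acts simply transitively on even sequences, hence transitively on even pentagons. Here are six of them: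
$$P_1=(1,2,3,4,5),\quad P_2=(1,2,4,5,3),\quad P_3=(1,2,5,3,4),$$
$$P_4=(1,3,2,5,4),\quad P_5=(1,3,4,2,5),\quad P_6=(1,4,2,3,5).$$
Indeed $P_1$ is the identity, $P_4$ is $(2\,3)(4\,5)$, and each of the other four is a $3$-cycle. We will see in a moment that they are distinct, so they are all the even pentagons.

Glue a disc to $K_5$ along each of these six cycles. The resulting $2$-complex $\mathcal X$ has the homology of a point, and $A_5$ acts on it without fixing any vertex, edge or disc. That tension is what the talk runs on. From $\mathcal X$ we shall extract two finite $A_5$-sets $A$ and $B$ such that $A$ has no fixed point, $B$ has one, and yet the permutation lattices $\mathbb Z[A]$ and $\mathbb Z[B]$ are isomorphic. Through Galois theory this becomes a $\mathbb Q$-scheme $X$ with no rational point such that, for every $m\ge 1$, the element $[X]-m$ of the Grothendieck ring of varieties is the class of a scheme. The question this answers is stated in Section 2.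

**Lemma 1.1.** The cycles $P_1,\dots,P_6$, each oriented as written, form a $\mathbb Z$-basis of the cycle group $Z_1(K_5)\cong\mathbb Z^6$. In particular the $P_i$ are distinct pentagons, and they are all the even ones.

**Proof.** The star at the vertex $1$ is a spanning tree of $K_5$. A cycle is therefore determined by its coefficients on the six remaining edges $23,24,25,34,35,45$ (oriented from the smaller to the larger vertex), and these coefficients can be arbitrary. This identifies $Z_1(K_5)$ with $\mathbb Z^6$; call the standard basis vectors $a,b,c,d,e,f$ in this order. Walking along $P_2$, for example, we go $1\to2\to4\to5\to3\to1$ and meet $+24$, $+45$, $-35$. In this way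
$$P_1=a+d+f,\quad P_2=b+f-e,\quad P_3=c-e+d,$$
$$P_4=-a+c-f,\quad P_5=d-b+c,\quad P_6=-b+a+e.$$
Compute in the quotient $\mathbb Z^6/\langle P_1,\dots,P_6\rangle$. From $P_3$ and $P_5$ we get $e=c+d=b$. Then $P_2$ gives $f=e-b=0$ and $P_6$ gives $a=b-e=0$. Next $P_4$ gives $c=a+f=0$, and $P_1$ gives $d=-a-f=0$. Finally $e=b=c+d=0$. The quotient is $0$, and six generators of $\mathbb Z^6$ form a basis. If two of the $P_i$ were the same pentagon, they would agree up to sign as cycles, which is impossible in a basis. $\square$

**Proposition 1.2.** Let $G=A_5$. There are nonempty finite $G$-sets $A$, without fixed point, and $B$, with a fixed point, such that $\mathbb Z[A]\cong\mathbb Z[B]$ as $\mathbb Z[G]$-modules.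

**Step 1: an exact sequence of permutation modules.** We turn the complex into algebra. The cellular boundary $\partial_2:\mathbb Z^6\to Z_1(K_5)$ of $\mathcal X$ sends the $i$-th disc to $\pm P_i$, so it is an isomorphism by Lemma 1.1. Hence $H_2(\mathcal X)=H_1(\mathcal X)=0$, and $H_0(\mathcal X)=\mathbb Z$ because $K_5$ is connected.

Let $\Delta$ be the barycentric subdivision: each edge is cut in two at its midpoint, and each disc, seen as the cone over its subdivided boundary, is cut into ten triangles. The simplices of $\Delta$ are the chains in the poset of cells (vertices, edges, even pentagons, ordered by incidence), and $\Delta$ triangulates $\mathcal X$. The group $G$ acts on this poset, hence on $\Delta$. Order the vertices of each simplex by the dimension of the corresponding cells. This ordering is respected by $G$, so no signs occur, and the simplicial chain groups are permutation modules. Since $\Delta$ has the homology of a point, we obtain an exact sequence of $\mathbb Z[G]$-modules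
$$0\to C_2\to C_1\to C_0\xrightarrow{\ \varepsilon\ }\mathbb Z\to 0. \tag{1}$$
Here $C_0=\mathbb Z[A_0]$, where $A_0$ consists of the $5$ vertices, the $10$ edges and the $6$ even pentagons; each of these three is a transitive $G$-set. Next, $C_1=\mathbb Z[B_1]$, where $B_1$ consists of the $20$ incident pairs (vertex, edge), the $30$ pairs (vertex, pentagon) and the $30$ pairs (edge, pentagon). Finally $C_2=\mathbb Z[F]$, where $F$ is the set of flags (vertex $\subset$ edge $\subset$ pentagon), and $|F|=6\cdot 5\cdot 2=60$.

**Step 2: $C_2$ is the regular module.** Suppose $g\in G$ fixes a flag. It fixes one end of the edge and preserves the edge, so it fixes both ends. It also preserves the pentagon, and a symmetry of a $5$-cycle that fixes two adjacent vertices is the identity. So $g=1$. Thus $F$ is a free $G$-set with $60=|G|$ elements, and $C_2\cong\mathbb Z[G]$.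

**Step 3: the sequence splits at $\mathbb Z$.** Let $s_V$ and $s_P$ in $C_0$ be the sum of the $5$ vertices and the sum of the $6$ pentagons. The element $s_P-s_V$ is $G$-invariant and $\varepsilon(s_P-s_V)=6-5=1$. So $1\mapsto s_P-s_V$ is an equivariant section of $\varepsilon$, and $C_0\cong\mathbb Z\oplus I$ with $I=\ker\varepsilon$.

**Step 4: the sequence splits at $C_2$.** By exactness we have $0\to\mathbb Z[G]\to C_1\to I\to0$, and $I\subset C_0$ is free over $\mathbb Z$. We want an equivariant retraction of $\mathbb Z[G]\to C_1$. As $I$ is $\mathbb Z$-free, $\mathbb Z[G]$ is a direct summand of $C_1$ as an abelian group. So the map $\mathbb Z[G]\to\mathbb Z$ that takes the coefficient of $1$ extends to a $\mathbb Z$-linear map $\lambda:C_1\to\mathbb Z$. Put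
$$r(n)=\sum_{g\in G}\lambda(g^{-1}n)\,g\in\mathbb Z[G]\qquad(n\in C_1).$$
For $u\in G$ we have $r(un)=\sum_g\lambda(g^{-1}un)g=\sum_{g'}\lambda(g'^{-1}n)\,ug'=u\,r(n)$, with $g=ug'$. For $n=h\in G\subset\mathbb Z[G]$ we have $\lambda(g^{-1}h)=1$ if $g=h$ and $0$ otherwise, so $r(h)=h$. Hence $r$ is an equivariant retraction and $C_1\cong C_2\oplus I$.

**Step 5: assembling.** We get
$$\mathbb Z[A_0\sqcup F]=C_0\oplus C_2\cong\mathbb Z\oplus I\oplus C_2\cong\mathbb Z\oplus C_1=\mathbb Z[\mathrm{pt}\sqcup B_1]. \tag{2}$$
The $G$-set $A=A_0\sqcup F$ has orbits of lengths $5,10,6,60$, so it has no fixed point, and $B=\mathrm{pt}\sqcup B_1$ has one. $\square$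

As a check, both sets have $81$ elements. The numbers of points fixed by an element of order $2$, $3$, $5$ are $1+2+2+0=5$, $2+1+0+0=3$, $0+0+1+0=1$ for $A$, and $1+0+2+2=5$, $1+2+0+0=3$, $1$ for $B$.

## 2. Subtracting points in $K_0(\mathrm{Var}_k)$

Let $k$ be a field. Let $\mathbb Z[\mathrm{Var}_k]$ be the free abelian group on the isomorphism classes $\{X\}$ of all $k$-schemes of finite type. The group $K_0(\mathrm{Var}_k)$ is its quotient by the subgroup generated by all $\{X\}-\{Y\}-\{X\setminus Y\}$ with $Y$ a closed subscheme of $X$; the class of $X$ is written $[X]$. The fibered product over $k$ makes it a ring with unit $1=[\mathrm{Spec}\,k]$, and for $m\in\mathbb N$ the integer $m$ means $m\cdot1$, the class of $m$ disjoint copies of $\mathrm{Spec}\,k$. Taking $Y=X$ gives $[\varnothing]=0$, and taking $Y=X_{\mathrm{red}}$ gives $[X]=[X_{\mathrm{red}}]$. Write $\mathbb L=[\mathbb A^1_k]$ and $G_k=\mathrm{Gal}(\bar k/k)$.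

If $X$ contains $m$ distinct rational points, they form a closed subscheme $\bigsqcup_{l=1}^m\mathrm{Spec}\,k$ of $X$. With $Y$ its complement, $[X]=[Y]+m$. The converse asks whether the Grothendieck ring can certify the existence of rational points. The following question comes from the paper "Variations On A Question Of Larsen And Lunts".

**Question R.** Let $k$ be a field of characteristic zero, $m\in\mathbb N\setminus\{0\}$, and $X$ a $k$-scheme of finite type. Are the following equivalent?

i) $X$ has $m$ rational points (that is, at least $m$ distinct $k$-rational points);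

ii) there is a $k$-scheme of finite type $Y$ with $[X]=[Y]+m$ in $K_0(\mathrm{Var}_k)$.

We have just seen i) $\Rightarrow$ ii), in any characteristic. It is also a known fact, which we may use, that the equivalence holds when $X$ has dimension zero. The answer in general is no.

**Theorem 1 (answer to Question R).** Let $k$ be a field of characteristic $0$ having a Galois extension $M/k$ with group $A_5$ (for example $k=\mathbb Q$). There is a $k$-scheme of finite type $X$ with $X(k)=\varnothing$ such that for every $m\in\mathbb N\setminus\{0\}$ there is a $k$-scheme of finite type $Y_m$ with $[X]=[Y_m]+m$ in $K_0(\mathrm{Var}_k)$.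

A finite group is called *$p$-hypoelementary*, for a prime $p$, if it has a normal $p$-subgroup with cyclic quotient.

**Theorem 2 (wider range).** The conclusion of Theorem 1 holds for every field $k$ of characteristic $0$ such that $G_k$ has a finite quotient which is not $p$-hypoelementary for any prime $p$.

**Theorem 3 (fields where the equivalence holds).** Let $k$ have characteristic $0$. Then i) $\Leftrightarrow$ ii) holds for all $X$ and $m$ if (a) $G_k$ is a pro-$p$ group for some prime $p$ (for example $k$ algebraically closed or real closed), or (b) $k$ is pseudo-finite.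

Fields of characteristic zero covered by neither Theorem 2 nor Theorem 3 (in particular some $k$ with $G_k$ procyclic) are not settled here. Theorem 1 needs only Sections 1, 2, 4, 5 and 6.

Two general lemmas will be used throughout.

**Lemma 2.1.** Let $X$ be a $k$-scheme of finite type that is, as a set, the disjoint union of finitely many locally closed subsets $X_1,\dots,X_s$, each given its reduced structure. Then $[X]=\sum_i[X_i]$.

**Proof.** We use Noetherian induction on closed subsets; assume $X\neq\varnothing$. Let $\eta$ be the generic point of an irreducible component $Z$ of $X$; it lies in some $X_i=O\cap C$ with $O$ open and $C$ closed. Then $Z\subset C$, so $O\cap Z\subset X_i$. Let $U$ be $O$ minus the union of the other irreducible components of $X$. It is open in $X$, contains $\eta$, and is contained in $O\cap Z\subset X_i$. Up to reduced structure, $[X]=[U]+[X\setminus U]$ and $[X_i]=[U]+[X_i\setminus U]$. The smaller closed subset $X\setminus U$ is partitioned by $X_i\setminus U$ and the $X_j$ with $j\ne i$, so induction applies. $\square$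

**Definition.** Two $k$-schemes of finite type are *piecewise isomorphic* if they have finite partitions into locally closed reduced subschemes that are pairwise isomorphic.

For example, the cuspidal cubic $y^2=x^3$ is piecewise isomorphic to $\mathbb A^1$: the map $t\mapsto(t^2,t^3)$ is an isomorphism away from the origin, and the origins correspond.

**Lemma 2.2.** If $[X]=[X']$ in $K_0(\mathrm{Var}_k)$, there is a $k$-scheme of finite type $Z$ such that $X\sqcup Z$ and $X'\sqcup Z$ are piecewise isomorphic.

**Proof.** Piecewise isomorphism is an equivalence relation. For transitivity, let $X,X'$ be matched by pieces $X_i\cong X'_i$ and $X',X''$ by pieces $X'_{(j)}\cong X''_{(j)}$. Cut $X'$ into the pieces $X'_i\cap X'_{(j)}$ and transport these to $X$ and $X''$. The relation is compatible with $\sqcup$, so the classes form a commutative monoid. Since $X$ is piecewise isomorphic to $Y\sqcup(X\setminus Y)$ for every closed $Y\subset X$, sending $X$ to its class in the group completion of this monoid respects the defining relations of $K_0(\mathrm{Var}_k)$. Two elements $\alpha,\beta$ of a commutative monoid become equal in its group completion exactly when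 $\alpha+\zeta=\beta+\zeta$ for some $\zeta$. $\square$

## 3. Counting points, and where counting stops

**When no $Z$ is needed.** If $X$ is piecewise isomorphic to $Y\sqcup\bigsqcup_{l=1}^m\mathrm{Spec}\,k$, then i) is immediate. A rational point lies in exactly one piece of a partition, so the pairwise isomorphisms give a bijection $X(k)\to Y(k)\sqcup\{1,\dots,m\}$. This suggests proving ii) $\Rightarrow$ i) by unwinding the definition of $K_0$. What ii) gives, by Lemma 2.2, is a bijection
$$X(k)\sqcup Z(k)\ \longrightarrow\ Y(k)\sqcup\{1,\dots,m\}\sqcup Z(k).$$
If $Z(k)$ is finite and $X(k)$ is finite, we count and conclude. If $Z(k)$ is infinite, the bijection carries no information: $Z(k)$ can absorb $m$ extra points. This is where the argument stops, and in the counterexample $Z(k)$ is indeed infinite (see the end of Section 5). If $k$ were a finite field, there would be no such obstacle, because $[X]\mapsto|X(k)|$ is well defined on $K_0(\mathrm{Var}_k)$. Theorem 3(b) transports this case to pseudo-finite fields.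

**Counting modulo primes.** Over $\mathbb Q$ one can try to borrow finite fields. Suppose $[X]=[Y]+m$ over $\mathbb Q$. Schemes $X,Y,Z$ as in Lemma 2.2, the pieces, and the isomorphisms between them are given by finitely many equations, so they extend over $\mathbb Z[1/N]$ for a suitable $N$. After enlarging $N$ the extended pieces still form partitions, because a constructible set with empty generic fiber over $\mathbb Z$ meets only finitely many fibers. Counting over $\mathbb F_\ell$ gives $|X(\mathbb F_\ell)|=|Y(\mathbb F_\ell)|+m\ge m$ for all primes $\ell\nmid N$.

This settles simple cases. For $X=\mathrm{Spec}\,\mathbb Q(i)$ we have $X(\mathbb F_\ell)=\varnothing$ for every large $\ell\equiv3\pmod 4$, so no $m\geq 1$ can be subtracted. But the method only sees points over finite fields. Take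
$$X=\mathrm{Spec}\,\mathbb Q[x]/\big((x^2-2)(x^2-17)(x^2-34)\big).$$
It has no rational point. For $\ell\ne2,17$, however, one of $2,17,34=2\cdot17$ is a square modulo $\ell$, so $|X(\mathbb F_\ell)|\ge2$, and counting does not exclude $m=1$ or $m=2$. Here the known dimension-zero case does exclude them. In higher dimension no such help is available, and the implication fails.

## 4. The variety of units of an étale algebra

For a finite étale $k$-algebra $E$ (a finite product of finite separable field extensions), let $R_E$ be the $k$-scheme $S\mapsto\Gamma(S,\mathcal O_S)\otimes_kE$. A basis of $E$ identifies it with $\mathbb A^{\dim_kE}_k$. Let $T_E\subset R_E$ be the subscheme $S\mapsto(\Gamma(S,\mathcal O_S)\otimes_kE)^\times$. An element is a unit exactly when its norm is a unit, so $T_E$ is the open subscheme where the norm is invertible. If $E=\prod K_i$, then $R_E=\prod R_{K_i}$ and $T_E=\prod T_{K_i}$. If $K\ne0$, then $0\notin T_K$.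

For example, if $E=\mathbb Q(i)$, then $R_E=\mathbb A^2$ and $T_E=\{x^2+y^2\ne0\}$; the complement is $\{x^2+y^2=0\}$, whose only rational point is the origin. If $E=\mathbb Q\times\mathbb Q$, then $T_E=\{xy\neq0\}$, and the complement consists of two coordinate axes.

This contrast drives the construction: the complement of $T_E$ in affine space may have few or many rational points. So we look for two algebras $E,E'$ of the same dimension $n$ with $T_E\cong T_{E'}$. The two complements then have the same class $\mathbb L^n-[T_E]$. If one of them has rational points only in small dimension, while the other contains a large linear space, we may hope to profit. The next lemma shows where to look for such pairs.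

Let $M/k$ be a finite Galois extension with group $G$. To a finite $G$-set $A=\bigsqcup_iG/H_i$ attach the étale algebra $E_A=\prod_iM^{H_i}$. Restriction of automorphisms gives a bijection from $G/H_i$ to the set of $k$-embeddings $M^{H_i}\to M$. Thus the set of $k$-algebra homomorphisms $E_A\to M$ is $A$, with $G$ acting by composition. The degrees $[M^{H_i}:k]=|G/H_i|$ are the orbit lengths of $A$.

**Lemma 4.1.** If $\mathbb Z[A]\cong\mathbb Z[B]$ as $\mathbb Z[G]$-modules, then $T_{E_A}\cong T_{E_B}$ as $k$-schemes.

**Proof.** Put $E=E_A$, with basis $e_1,\dots,e_n$ and corresponding coordinates $z_1,\dots,z_n$ on $R_E$, so that $\mathcal O(R_E)=k[z_1,\dots,z_n]$. For $a\in A$ put $X_a=\sum_ja(e_j)z_j\in M[z_1,\dots,z_n]$. The map $E\otimes_kM\to M^A$, $e\otimes\mu\mapsto(a(e)\mu)_a$, is an isomorphism. Hence the matrix $(a(e_j))$ is invertible, and $M[z_1,\dots,z_n]=M[X_a:a\in A]$. Over $M$, multiplication by $\sum z_je_j$ is diagonal with entries $X_a$, so the norm is $\prod_aX_a$. Therefore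
$$M\otimes_k\mathcal O(T_E)=M[X_a^{\pm1}:a\in A]=M[\mathbb Z[A]],$$
the group algebra of the abelian group $\mathbb Z[A]$ with coefficients in $M$. Let $\sigma\in G$ act on the left side through $M$. It acts on coefficients by $\sigma$ and sends $X_a$ to $\sum_j\sigma(a(e_j))z_j=X_{\sigma a}$, so it acts on the group elements through the action of $G$ on $\mathbb Z[A]$. For any $k$-vector space $V$ we have $(M\otimes_kV)^G=V$. Hence
$$\mathcal O(T_{E_A})=\big(M[\mathbb Z[A]]\big)^G. \tag{3}$$
A $G$-isomorphism $\mathbb Z[A]\cong\mathbb Z[B]$ induces an isomorphism $M[\mathbb Z[A]]\cong M[\mathbb Z[B]]$ of $M$-algebras compatible with these semilinear actions. Taking invariants gives $\mathcal O(T_{E_A})\cong\mathcal O(T_{E_B})$, and both schemes are affine. $\square$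

In the usual language, $T_{E_A}$ is a torus split by $M$ with character lattice $\mathbb Z[A]$, and tori split by $M$ are anti-equivalent to $\mathbb Z[G]$-lattices.

Quadratic extensions, and more generally cyclic groups, yield nothing of use. If $G=\langle g\rangle$ and $\mathbb Z[A]\cong\mathbb Z[B]$, comparing traces of $g$ gives $|A^G|=|A^g|=|B^g|=|B^G|$. Single fields are useless as well. If $A$ is transitive, then $\mathbb Q[A]^G$ is one-dimensional, so $B$ is transitive. If $B$ moreover has a fixed point, then $|B|=1=|A|$, and $A$ is a fixed point too. One needs several orbits and a noncyclic group, as in Proposition 1.2.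

## 5. Deleting the blocks where a coordinate vanishes

**Key Lemma 5.1.** Let $k$ be infinite. Let $E=\prod_{i=1}^rK_i$ and $E'=\prod_{j=1}^sL_j$ be nonzero finite étale $k$-algebras ($K_i,L_j$ fields) with $T_E\cong T_{E'}$ as $k$-schemes. Put $a=\min_i[K_i:k]$ and $b=\min_j[L_j:k]$. If $a>b$, then
$$X:=\Big(\prod_{i=1}^r(R_{K_i}\setminus\{0\})\Big)\setminus T_E$$
has $X(k)=\varnothing$, and for every $m\ge1$ there is a $k$-scheme of finite type $Y_m$ with $[X]=[Y_m]+m$.

**Step 1: $X$ has no rational point.** Put $U=\prod_i(R_{K_i}\setminus\{0\})$. It is open in $R_E$ and contains $T_E=\prod T_{K_i}$; we take $X=U\setminus T_E$ as a reduced closed subscheme of $U$. A $k$-point of $U$ is a tuple $(x_i)$ with $0\neq x_i\in K_i$. Since $K_i$ is a field, $x_i\in K_i^\times$, so the point lies in $T_E(k)$. Hence $X(k)=\varnothing$.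

**Step 2: the class of $X$.** Put $n=\dim_kE$. As $T_E$ and $T_{E'}$ are nonempty open subschemes of affine spaces, $n=\dim T_E=\dim T_{E'}=\dim_kE'$. The complement of $U$ in $R_E$ is partitioned, over the nonempty subsets $I\subset\{1,\dots,r\}$, into the loci where exactly the coordinates $x_i$ with $i\in I$ vanish. The locus for $I$ is isomorphic to
$$W_I=\prod_{i\notin I}(R_{K_i}\setminus\{0\}),$$
an open subscheme of $\mathbb A^{n_I}$ with $n_I=n-\sum_{i\in I}[K_i:k]$. (For $I=\{1,\dots,r\}$ it is a point.) All these loci are small:
$$n_I\le n-a\le n-b-1.$$
By Lemma 2.1,
$$[X]=[U]-[T_E]=\mathbb L^n-\sum_{I\ne\varnothing}[W_I]-[T_E]. \tag{4}$$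

**Step 3: a large linear space in the other complement.** Number the $L_j$ so that $[L_1:k]=b$. Let $D=R_{E'}\setminus T_{E'}$, reduced. Because $T_E\cong T_{E'}$,
$$[D]=\mathbb L^n-[T_{E'}]=\mathbb L^n-[T_E].$$
So $[X]=[D]-\sum_I[W_I]$, and what remains is to remove copies of all the $W_I$ from $D$ and still have $m$ rational points to spare. The closed subscheme $H=\{0\}\times\prod_{j\ge2}R_{L_j}$ of $R_{E'}$ lies in $D$, since $0\notin T_{L_1}$. As $n-b-1\ge n-a\ge0$, we can write
$$H\cong\mathbb A^{n-b}=\mathbb A^1\times\mathbb A^{n-b-1}.$$

**Step 4: placing the $W_I$ and $m$ points side by side.** Since $k$ is infinite, choose pairwise distinct elements $c_I$ ($I\ne\varnothing$) and $c'_1,\dots,c'_m$ of $k$. Put $H_I=\{c_I\}\times\mathbb A^{n-b-1}\subset H$, $H'=\bigsqcup_IH_I$, and $Q=\{(c'_l,0)\}_{1\le l\le m}$. Then $H'$ and $Q$ are disjoint and closed in $H$, with $[H']=\sum_I[H_I]$ and $[Q]=m$. Since $n_I\le n-b-1$, embed $\mathbb A^{n_I}$ as a closed linear subspace of $H_I\cong\mathbb A^{n-b-1}$, and view $W_I\subset\mathbb A^{n_I}\subset H_I$. Put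
$$Y_m=(D\setminus H)\ \sqcup\ \big(H\setminus(H'\sqcup Q)\big)\ \sqcup\ \bigsqcup_I(H_I\setminus\mathbb A^{n_I})\ \sqcup\ \bigsqcup_I(\mathbb A^{n_I}\setminus W_I).$$
Each piece is the complement of an open or closed subscheme, hence a scheme of finite type. Its class is
$$[Y_m]=[D]-[H]+[H]-\sum_I[H_I]-m+\sum_I\big([H_I]-[\mathbb A^{n_I}]\big)+\sum_I\big([\mathbb A^{n_I}]-[W_I]\big)$$
$$=[D]-\sum_I[W_I]-m=\mathbb L^n-[T_E]-\sum_I[W_I]-m=[X]-m,$$
the last equality by (4). $\square$

**Corollary 5.2.** Let $k$ be infinite and $M/k$ a finite Galois extension with group $G$. Suppose that $A,B$ are nonempty finite $G$-sets with $\mathbb Z[A]\cong\mathbb Z[B]$, that $A$ has no fixed point, and that $B$ has a fixed point. Then the conclusion of Theorem 1 holds for $k$.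

**Proof.** Put $E=E_A$ and $E'=E_B$. Lemma 4.1 gives $T_E\cong T_{E'}$. The degrees of the field factors are the orbit lengths, so $a\ge2$ and $b=1$, and the Key Lemma applies. $\square$

For the sets of Proposition 1.2 the numbers are as follows. The algebra $E$ has factors of degrees $5,10,6,60$. The sets of incident pairs are transitive: $A_5$ is transitive on ordered pairs of distinct vertices, and the stabilizer of an even pentagon, of order $10$, is its full dihedral symmetry group, so it is transitive on its vertices and on its edges. Hence $E'$ has factors of degrees $1,20,30,30$. So $n=81$, $a=5$, $b=1$. There are $15$ loci $W_I$, of dimension at most $76$, and $H\cong\mathbb A^{80}$.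

We can now see the absorbing scheme $Z$ of Section 3. The affine space $R_E$ is partitioned into $X$, the $W_I$ and $T_E$. The affine space $R_{E'}\cong R_E$ is partitioned into $T_{E'}\cong T_E$ and $D$, and $D$ is piecewise isomorphic to $Y_m\sqcup Q\sqcup\bigsqcup_IW_I$. So $X\sqcup Z$ is piecewise isomorphic to $Y_m\sqcup Q\sqcup Z$ with $Z=T_E\sqcup\bigsqcup_IW_I$, and $Z(k)\supset T_E(k)$ is infinite.

## 6. The polynomial $x^5+20x+16$ and the proof of Theorem 1

Proposition 1.2 and Corollary 5.2 prove the conclusion of Theorem 1 for every field of characteristic $0$ (hence infinite) that has a Galois extension with group $A_5$. It remains to exhibit such an extension of $\mathbb Q$. Let $f=x^5+20x+16$.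

**Step 1: the Galois group lies in $A_5$.** The discriminant of $x^5+ux+v$ is $4^4u^5+5^5v^4$. Here it is $4^4\cdot20^5+5^5\cdot16^4=819\,200\,000+204\,800\,000=1\,024\,000\,000=32000^2$, a nonzero square.

**Step 2: $5$ divides its order.** Modulo $3$ we have $f\equiv x^5+2x+1$, whose values at $0,1,2$ are all $1$, so there is no linear factor. The monic irreducible quadratics over $\mathbb F_3$ are $x^2+1$, $x^2+x+2$ and $x^2+2x+2$. Modulo $x^2+1$ we have $x^5=x$ and $f\equiv3x+1=1$. Modulo $x^2+x+2$ we have $x^2=2x+1$ and $x^4=4x^2+4x+1=(x^2+x)+1=-2+1=-1$. Modulo $x^2+2x+2$ we have $x^2=x+1$ and $x^4=x^2+2x+1=3x+2=-1$. In both of the last two cases $x^5=-x$ and $f\equiv x+1\ne0$. So $f$ is irreducible modulo $3$, hence over $\mathbb Q$, and $5$ divides the order of the group.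

**Step 3: it contains a $3$-cycle.** The prime $7$ does not divide the discriminant $2^{16}5^6$. Modulo $7$,
$$f\equiv x^5-x+2=(x-4)(x-5)(x^3+2x^2+5x+5).$$
Indeed $(x^2+5x+6)(x^3+2x^2+5x+5)=x^5+7x^4+21x^3+42x^2+55x+30$. The cubic takes the values $5,6,3,2,2,2,1$ at $0,1,\dots,6$, so it is irreducible. By Dedekind's theorem the group contains an element with cycle lengths $1,1,3$.

**Step 4: it is $A_5$.** The order is divisible by $15$, so the index in $A_5$ is $1$, $2$ or $4$. A subgroup of index $2$ or $4$ would give a nontrivial homomorphism from the simple group $A_5$ to $S_2$ or $S_4$, which would be injective. This is impossible, since $60>24$. So the group is $A_5$, and Theorem 1 is proved. $\blacksquare$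

Thus ii) does not imply i), for any $m\ge1$, already over $\mathbb Q$.

## 7. Groups that are not $p$-hypoelementary, and the proof of Theorem 2

**Examples of $p$-hypoelementary groups.** Cyclic groups and $p$-groups are $p$-hypoelementary, $S_3$ is $3$-hypoelementary, and $A_4$ is $2$-hypoelementary. Subgroups and quotients inherit the property. If $P\trianglelefteq H$ is a $p$-group with $H/P$ cyclic and $K\le H$, then $K\cap P$ is a normal $p$-subgroup of $K$ and $K/(K\cap P)$ embeds in $H/P$. In a quotient of $H$, take the image of $P$.

**Remark 7.1 (why these groups are excluded).** If $G$ is $p$-hypoelementary and $\mathbb Z[A]\cong\mathbb Z[B]$, then $|A^G|=|B^G|$, so Corollary 5.2 never applies to $G$. To see this, replace the given normal $p$-subgroup by the preimage $P$ of the Sylow $p$-subgroup of the cyclic quotient. Then $P$ is a normal $p$-subgroup and $C=G/P$ is cyclic of order prime to $p$. For a $\mathbb Z[G]$-module $\mathcal M$ consider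
$$\mathcal M^P\Big/\Big(p\mathcal M^P+\sum_{Q<P}\mathrm{tr}_Q^P\mathcal M^Q\Big),\qquad \mathrm{tr}_Q^P(x)=\sum_{g\in P/Q}gx,$$
which is a $C$-module depending only on the isomorphism class of $\mathcal M$.

For $\mathcal M=\mathbb Z[A]$ it is $\mathbb F_p[A^P]$. Indeed $\mathcal M^P$ has the $P$-orbit sums as a basis. The sum over a $P$-orbit with stabilizer $Q<P$ is a trace from $Q$. Conversely, $\mathcal M^Q$ is spanned by the $Q$-orbit sums, and the trace to $P$ of the $Q$-orbit sum of $x$ is $[P_x:Q_x]$ times the $P$-orbit sum of $x$. When $P_x=P$ this multiple is divisible by $p$, because $Q_x\le Q<P$.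

So $\mathbb F_p[A^P]\cong\mathbb F_p[B^P]$ as $C$-modules. Let $g$ generate $C$. On $\mathbb F_p[A^P]$ its characteristic polynomial is the product of $x^l-1$ over the cycle lengths $l$ of $g$ on $A^P$, all prime to $p$. The multiplicity of a primitive $d$-th root of unity is therefore the number of cycles of length divisible by $d$. These numbers, for all $d$ dividing $|C|$, determine the number of cycles of each length, hence the number of fixed points of $g$ on $A^P$, which is $|A^G|$. The same holds for $B$.

**Proof of Theorem 2.** Let $G$ be a finite quotient of $G_k$ that is not $p$-hypoelementary for any $p$, realized as $\mathrm{Gal}(M/k)$. In particular $G\ne1$.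

**Step 1: two $G$-sets with equal marks on all proper subgroups.** The Burnside ring $\mathrm A(G)$ is the Grothendieck ring of finite $G$-sets; additively it is free on the classes $[G/K]$, with $K$ up to conjugacy. For $H\le G$ let $\varphi_H:\mathrm A(G)\to\mathbb Z$ be the homomorphism with $\varphi_H([S])=|S^H|$. If $\varphi_H([G/K])\ne0$, then $H$ is conjugate to a subgroup of $K$, and $\varphi_H([G/H])=|N_G(H)/H|\neq0$. So, with the classes of subgroups ordered by size, the square matrix $(\varphi_H([G/K]))$ is triangular with nonzero diagonal. Hence the map $(\varphi_H)_{(H)}:\mathrm A(G)\to\prod_{(H)}\mathbb Z$ is injective with finite cokernel. So there are $N>0$ and $x\in\mathrm A(G)$ with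
$$\varphi_G(x)=N,\qquad\varphi_H(x)=0\ \text{ for all } H\ne G.$$
(For $G=\mathbb Z/2$, for instance, $x=2[G/G]-[G/1]$ has $\varphi_1(x)=0$ and $\varphi_G(x)=2$.)

Write $x=[B]-[A]$, where $A$ and $B$ have no orbit type in common. Since $\varphi_G$ counts fixed points, $B$ has $N$ fixed points and $A$ has none. Also $|A|=|B|>0$, because $\varphi_1(x)=0$. Every $H\le G$ that is $p$-hypoelementary for some $p$ is different from $G$, so $|A^H|=|B^H|$ for all those $H$.

**Step 2: isomorphism at every prime.** Here we quote Conlon's theorem (see Benson, *Representations and Cohomology I*, Ch. 5; Curtis–Reiner, *Methods of Representation Theory II*, §§80–81): if $|A^H|=|B^H|$ for all $p$-hypoelementary $H\le G$, then $\mathbb Z_p[A]\cong\mathbb Z_p[B]$ as $\mathbb Z_p[G]$-modules. So $\mathcal M=\mathbb Z[A]$ and $\mathcal N=\mathbb Z[B]$ satisfy $\mathcal M_p\cong\mathcal N_p$ for every prime $p$, where the subscript means $\otimes\,\mathbb Z_p$.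

**Step 3: a module that measures the difference between $\mathcal M$ and $\mathcal N$.** We want to pass from $\mathbb Z_p$ to $\mathbb Z$. Let $\Lambda=\mathrm{End}_{\mathbb Z[G]}(\mathcal M)$. This is a $\mathbb Z$-order in $\mathrm{End}_{\mathbb Q[G]}(\mathbb Q[A])$, which is a semisimple algebra. Let $P=\mathrm{Hom}_{\mathbb Z[G]}(\mathcal M,\mathcal N)$, a right $\Lambda$-module by composition. By flatness of $\mathbb Z_p$ we have $P_p=\mathrm{Hom}_{\mathbb Z_p[G]}(\mathcal M_p,\mathcal N_p)$. Choosing an isomorphism $\phi:\mathcal M_p\to\mathcal N_p$, we get $P_p=\phi\Lambda_p\cong\Lambda_p$. Thus $P$ is a locally free right $\Lambda$-module of rank one.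

The evaluation map $P\otimes_\Lambda\mathcal M\to\mathcal N$ is an isomorphism. At $p$ the source is $\phi\Lambda_p\otimes_{\Lambda_p}\mathcal M_p\cong\mathcal M_p$, and the map becomes $\phi$. A homomorphism of finitely generated abelian groups that is an isomorphism after $\otimes\,\mathbb Z_p$ for every $p$ is an isomorphism.

**Step 4: $\mathcal M^h\cong\mathcal N^h$ for some $h\ge1$.** The locally free class group of $\Lambda$ consists of the stable isomorphism classes of locally free modules of rank one, with $[P']+[P'']=[P''']$ when $P'\oplus P''$ is stably isomorphic to $\Lambda\oplus P'''$. It is finite (Jordan–Zassenhaus; Curtis–Reiner II, §49). So there is $h\ge2$ with $h[P]=0$, which means that for some $t$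
$$P^h\oplus\Lambda^t\cong\Lambda^h\oplus\Lambda^t.$$
Bass's cancellation theorem (Curtis–Reiner II, §41) says: if $Q,Q'$ are locally free $\Lambda$-modules of rank $\ge2$ and $Q\oplus\Lambda^t\cong Q'\oplus\Lambda^t$, then $Q\cong Q'$. Since $h\ge2$, it gives $P^h\cong\Lambda^h$. Tensoring with $\mathcal M$ over $\Lambda$ and using Step 3 gives $\mathcal N^h\cong\mathcal M^h$.

**Step 5: conclusion.** The disjoint union of $h$ copies of $A$ has no fixed point, that of $h$ copies of $B$ has one, and their permutation lattices $\mathcal M^h$ and $\mathcal N^h$ are isomorphic. Corollary 5.2 applies. $\blacksquare$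

**Groups to which this applies.** The following are not $p$-hypoelementary for any $p$.

- $S_n$ for $n\ge4$. The normal subgroups of prime power order in $S_4$ are $1$ and the Klein four-group, with quotients $S_4$ and $S_3$, neither cyclic; and $S_n$ contains $S_4$.
- Every nonsolvable group, since $p$-hypoelementary groups are solvable.
- $(\mathbb Z/6)^2$, and more generally $(\mathbb Z/pq)^2$ for distinct primes $p,q$. Dividing by a subgroup of prime power order leaves at least one of $(\mathbb Z/p)^2$, $(\mathbb Z/q)^2$ untouched, so the quotient is not cyclic.

**Passing to open subgroups.** If an open subgroup $V\le G_k$ has a finite quotient $V/V'$ that is not $p$-hypoelementary for any $p$, so does $G_k$. Choose $\mathcal K\subset V'$ open and normal in $G_k$. Then $V/V'$ is a quotient of the subgroup $V/\mathcal K$ of $G_k/\mathcal K$. If $G_k/\mathcal K$ were $p$-hypoelementary, so would $V/V'$ be.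

**Fields to which this applies.** Theorem 2 therefore covers the following fields.

- All number fields and all Hilbertian fields of characteristic $0$, because they have $S_n$-extensions.
- Any $k$ of characteristic $0$ with $G_k$ not prosolvable, because some finite quotient is then nonsolvable.
- $\mathbb C((s))((t))$, where $G_k\cong\widehat{\mathbb Z}^2$ has the quotient $(\mathbb Z/6)^2$.
- All $p$-adic fields. For a prime $q\ne p$ let $k'$ be a finite extension containing $\mu_p$ and $\mu_q$. Then $k'^\times\cong\mathbb Z\times\mu(k')\times\mathbb Z_p^{d}$ with $d=[k':\mathbb Q_p]$, where the finite cyclic group $\mu(k')$ has order divisible by $pq$. Hence $(\mathbb Z/pq)^2$ is a quotient of $k'^\times$ by an open subgroup of finite index. By local class field theory $k'$ has an abelian extension with this group, and we pass from $G_{k'}$ to $G_k$ as above.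

## 8. A motivic measure modulo $p$ and the proof of Theorem 3(a)

Let $k$ have characteristic $0$ with $G_k$ pro-$p$. As i) $\Rightarrow$ ii) always holds, we prove ii) $\Rightarrow$ i). The residue field of a closed point of a $k$-scheme of finite type corresponds to an open subgroup of $G_k$. So *every closed point has degree a power of $p$*, and a closed point that is not rational has degree divisible by $p$. We shall build an invariant $\rho$ of classes in $K_0(\mathrm{Var}_k)$ that vanishes on schemes without rational points and has positive leading coefficient on the others.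

**Conventions.** For $X$ smooth and irreducible, a *smooth projective compactification* is a smooth projective $k$-scheme $\bar X$ containing $X$ as an open dense subscheme. Then $\bar X$ is irreducible and $\dim(\bar X\setminus X)<\dim X$. By Hironaka it exists if $X$ is smooth, irreducible and affine. Every $k$-scheme of finite type has a finite partition into smooth irreducible affine locally closed subschemes. Indeed, $k$ being perfect, a nonempty reduced scheme of finite type has a nonempty open subscheme that is smooth, irreducible and affine, and one proceeds by Noetherian induction on the complement.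

**Step 1: definition of $\rho$ on smooth projective schemes.** For $X$ smooth projective let $\rho_i(X)$ be the rank of the pairing
$$CH_i(X)/p\times CH^i(X)/p\to\mathbb F_p,\qquad(\alpha,\beta)\mapsto\deg(\alpha\cdot\beta).$$
It is finite because the pairing factors through cycle classes in the finite groups $H^*_{\text{ét}}(X_{\bar k},\mathbb Z/p(*))$. Put $\rho(X)=\sum_i\rho_i(X)t^i$. For instance $\rho(\mathrm{Spec}\,k)=1$ and $\rho(\mathbb P^1)=1+t$, while a conic without rational point has $\rho=0$, because all its $0$-cycles have degree divisible by $p$.

**Step 2: compatibility with blow-ups.** Consider integral Chow motives with the covariant convention: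
$$\mathrm{Hom}(\mathbb 1(i),M(X))=CH_i(X),\qquad \mathrm{Hom}(M(X),\mathbb 1(i))=CH^i(X),\qquad \mathrm{End}(\mathbb 1(i))=\mathbb Z,$$
and composition is $\deg(\alpha\cdot\beta)$. For a motive $\mathcal M$ let $\rho_i(\mathcal M)$ be the rank of the composition pairing $\mathrm{Hom}(\mathbb 1(i),\mathcal M)/p\times\mathrm{Hom}(\mathcal M,\mathbb 1(i))/p\to\mathrm{End}(\mathbb 1(i))/p=\mathbb F_p$. Then $\rho_i(M(X))=\rho_i(X)$. For $\mathcal M\oplus\mathcal M'$ the pairing is the orthogonal sum of the two pairings, so $\rho_i$ is additive. Since twisting is invertible, $\rho_i(\mathcal M(j))=\rho_{i-j}(\mathcal M)$.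

Let $Z\subset X$ be smooth closed and connected, of codimension $c\ge1$, in the smooth projective $X$, and let $\mathcal E$ be the exceptional divisor of $\mathrm{Bl}_ZX$. Manin's formulas
$$M(\mathrm{Bl}_ZX)\cong M(X)\oplus\bigoplus_{j=1}^{c-1}M(Z)(j),\qquad M(\mathcal E)\cong\bigoplus_{j=0}^{c-1}M(Z)(j)$$
give $\rho(\mathrm{Bl}_ZX)=\rho(X)+\sum_{j=1}^{c-1}t^j\rho(Z)$ and $\rho(\mathcal E)=\sum_{j=0}^{c-1}t^j\rho(Z)$, so
$$\rho(\mathrm{Bl}_ZX)-\rho(\mathcal E)=\rho(X)-\rho(Z). \tag{5}$$
If $Z$ is a whole connected component of $X$, then $\mathrm{Bl}_ZX=X\setminus Z$ and $\mathcal E=\varnothing$, and (5) holds because $\rho$ is additive on disjoint unions. If $Z$ has several connected components, blow them up one after another and add the relations. So (5) holds for every smooth closed $Z\subset X$.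

**Step 3: extension to $K_0(\mathrm{Var}_k)$.** Bittner's presentation (*Compositio Math.* 140 (2004)), valid in characteristic $0$, says that $K_0(\mathrm{Var}_k)$ is generated by the classes of smooth projective schemes, with the relations $[\varnothing]=0$ and $[\mathrm{Bl}_ZX]-[\mathcal E]=[X]-[Z]$. It does not matter whether one starts from reduced separated schemes or from all schemes of finite type. Given a scheme of finite type, cut it into affine reduced pieces and add the classes of the pieces. Lemma 2.1, applied to a common refinement, shows that the sum does not depend on the choice, and this provides the inverse of the obvious map between the two groups. By (5), $\rho$ extends to a group homomorphism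
$$\rho:K_0(\mathrm{Var}_k)\to\mathbb Z[t],\qquad\rho(1)=1.$$
We write $\rho(X)$ for $\rho([X])$. For instance $\rho(\mathbb A^1)=\rho(\mathbb P^1)-1=t$ and $\rho(\mathbb A^1\setminus\{0\})=t-1$.

**Step 4: top coefficients.** This step records what $\rho$ knows about rational points in the smooth projective case. Let $X$ be smooth projective connected of dimension $d$.

(4.1) We have $\rho_i(X)=0$ unless $0\le i\le d$. If $X(k)=\varnothing$, then $\rho(X)=0$. If $X(k)\ne\varnothing$, then $\rho_d(X)=1$. For an arbitrary $X$ of finite type, $\deg\rho(X)\le\dim X$.

The first claim is clear. If $X(k)=\varnothing$, all closed points have degree divisible by $p$, so all $0$-cycles do, the pairings vanish, and $\rho(X)=0$. If $X$ has a rational point, then $CH_d(X)=\mathbb Z[X]$ pairs with this point to $1$, and since $CH_d(X)/p$ is one-dimensional, $\rho_d(X)=1$. For the degree bound, use induction on the dimension (with $\deg 0=-\infty$). By additivity we may take $X$ smooth, irreducible and affine. Then $\rho(X)=\rho(\bar X)-\rho(\bar X\setminus X)$, where the first term has degree at most $\dim X$ and the second has degree at most $\dim(\bar X\setminus X)<\dim X$.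

**Step 5: compactifying does not create rational points.** This is the geometric heart of part (a).

(4.2) *Let $X$ be smooth irreducible and $\bar X$ a smooth projective compactification of $X$. If $X(k)=\varnothing$, then $\bar X(k)=\varnothing$.*

Put $D=\bar X\setminus X$ and $d=\dim\bar X$, and suppose $x\in\bar X(k)$. As $X(k)=\varnothing$, we have $x\in D$. Since $\dim D<d$, this forces $d\ge1$. We shall find a curve through $x$ that is not contained in $D$.

Choose functions near $x$ that vanish at $x$ and form a basis of $\mathfrak m_x/\mathfrak m_x^2$. On a suitable affine open neighborhood $V$ of $x$ they define an étale map $h:V\to\mathbb A^d$ with $h(x)=0$. The closure $B$ of $h(D\cap V)$ has dimension $<d$, so some nonzero polynomial $F$ vanishes on $B$. As $k$ is infinite, there is $v\in k^d$ with $F(v)\neq0$. Since $0=h(x)\in B$, we have $v\ne0$. The line $\ell$ through $0$ and $v$ is not contained in $B$.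

The scheme $h^{-1}(\ell)$ is étale over $\ell$, so it is a smooth curve. Let $C_0$ be its connected component through $x$; it is irreducible and closed in $V$. Étale maps are open, so $h(C_0)$ is a nonempty open subset of $\ell$. If $C_0\subset D$, then $h(C_0)\subset B$, hence $\ell\subset B$, a contradiction. So $C_0\not\subset D$.

Let $\bar C$ be the closure of $C_0$ in $\bar X$ and $\tilde C$ its normalization, a regular projective curve. Since $C_0=\bar C\cap V$ is open in $\bar C$ and regular, $\tilde C\to\bar C$ is an isomorphism over $C_0$. So there is exactly one point $\tilde x$ of $\tilde C$ over $x$, and its residue field is $k$. Because $\bar C\not\subset D$, only finitely many points of $\tilde C$ lie over $D$. By weak approximation there is $g\in k(\tilde C)^\times$ with valuation $1$ at $\tilde x$ and valuation $0$ at all other points over $D$. Then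
$$\mathrm{div}(g)=\tilde x+\sum_yn_yy,$$
where every $y$ lies over a closed point of $X$. That closed point is not rational, so its degree is divisible by $p$, and $\deg y$ is a multiple of it. Principal divisors on $\tilde C$ have degree $0$, so $0\equiv1\pmod p$, a contradiction. $\square$

**Step 6: $\rho$ vanishes without rational points.**

(4.3) *If $X(k)=\varnothing$, then $\rho(X)=0$.*

We use induction on $\dim X$; the empty scheme is clear. The pieces of a partition of $X$ have no rational points either, so we may assume $X$ smooth, irreducible and affine. Take a smooth projective compactification $\bar X$. By (4.2), $\bar X(k)=\varnothing$, so $\rho(\bar X)=0$ by (4.1). The scheme $\bar X\setminus X$ has no rational point and smaller dimension, so $\rho(\bar X\setminus X)=0$ by induction. Hence $\rho(X)=0$. $\square$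

**Step 7: $\rho$ is positive at the top otherwise.**

(4.4) *If $X(k)$ is finite, then $\rho(X)=|X(k)|$. If $X(k)\ne\varnothing$, the leading coefficient of $\rho(X)$ is positive.*

Let $F$ be the Zariski closure of $X(k)$ in $X$, with its reduced structure. Then $X\setminus F$ has no rational point, so $\rho(X)=\rho(F)$ by (4.3). If $X(k)$ is finite, $F$ is a disjoint union of $|X(k)|$ copies of $\mathrm{Spec}\,k$, which gives the first assertion.

Now let $X(k)\ne\varnothing$ and $e=\dim F\ge0$. In each of the $r\ge1$ irreducible components of $F$ of dimension $e$ choose a nonempty smooth irreducible affine open subset $F_s$ that avoids the other components. Then the $F_s$ are disjoint and open in $F$, and the complement of their union is closed of dimension $<e$. Since $X(k)$ is dense in $F$, each $F_s$ contains a rational point. Let $\bar F_s$ be a smooth projective compactification; it has a rational point. By (4.1) the coefficient of $t^e$ in $\rho(F_s)=\rho(\bar F_s)-\rho(\bar F_s\setminus F_s)$ is $1-0=1$, and no higher powers occur. The rest of $F$ contributes degree $<e$. So $\rho(F)$ has degree $e$ and leading coefficient $r>0$. $\square$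

**Step 8: conclusion.** Suppose $[X]=[Y]+m$ and $|X(k)|<m$. Then $X(k)$ is finite, and by (4.4)
$$\rho(Y)=\rho(X)-m=|X(k)|-m,$$
a negative constant. But $\rho(Y)$ is $0$ if $Y(k)=\varnothing$, by (4.3), and has positive leading coefficient otherwise, by (4.4). This contradiction proves Theorem 3(a). $\blacksquare$

**Remark 8.1.** Part (a) also restricts counterexamples over $\mathbb Q$. Base change gives a homomorphism $K_0(\mathrm{Var}_{\mathbb Q})\to K_0(\mathrm{Var}_{\mathbb R})$, and $G_{\mathbb R}=\mathbb Z/2$ is pro-$2$. So if $[X]=[Y]+m$ over $\mathbb Q$, then $X$ has at least $m$ real points. In particular, no $m\ge1$ can be subtracted from the conic $x^2+y^2+z^2=0$.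

## 9. Finite fields inside pseudo-finite fields, and the proof of Theorem 3(b)

Let $k$ be pseudo-finite of characteristic $0$. The fact we use about such fields is a theorem of Ax: every first-order sentence in the language of rings that is true in all finite fields holds in all pseudo-finite fields. Suppose $[X]=[Y]+m$. The plan is to express the bijection of Section 3 by formulas, so that counting in finite fields can be transferred to $k$.

**Step 1: a piecewise isomorphism in coordinates.** By Lemma 2.2 there is $Z$ such that $X\sqcup Z$ and $Y\sqcup\bigsqcup_{l=1}^m\mathrm{Spec}\,k\sqcup Z$ are piecewise isomorphic. Cut $X,Y,Z$ once and for all into finitely many affine locally closed reduced pieces $X_\alpha,Y_\beta,Z_\gamma$, each embedded as a closed subscheme of some affine space. Then $X(k)$ is the disjoint union of the sets $X_\alpha(k)$, each the zero set of finitely many polynomials, and likewise for $Y$ and $Z$.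

Refine the piecewise isomorphism by intersecting, so that each of its pieces $P_i$ lies in a single $X_\alpha$ or $Z_\gamma$, and the matching piece $Q_i$ lies in a single $Y_\beta$, a single copy of $\mathrm{Spec}\,k$, or a single $Z_{\gamma'}$. Now $P_i$ is locally closed in an affine space, say $P_i=W\cap(D(g_1)\cup\dots\cup D(g_s))$ with $W$ closed. Replacing $P_i$ by the pieces $W\cap V(g_1,\dots,g_{j-1})\cap D(g_j)$, and $Q_i$ by their images, we may assume that $P_i$ is closed in a principal open set $D(g)$. Then the isomorphism $P_i\to Q_i$ is given by functions $f_l/g^e$ with polynomials $f_l$.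

**Step 2: formulas.** Let $c$ be the tuple of all coefficients of all polynomials that occur. We obtain formulas with parameters $c$ that define finite disjoint unions of definable sets $X_c,Y_c,Z_c$, in bijection with $X(k),Y(k),Z(k)$. We also obtain finitely many formulas, together called $\theta_c$: for each pair consisting of a part on the left and a part on the right, the formula says "for one of the $i$ belonging to this pair, $x\in P_i$ and $g(x)^ey_l=f_l(x)$ for all $l$". They define the graph of a bijection
$$X_c\sqcup Z_c\to Y_c\sqcup\{1,\dots,m\}\sqcup Z_c.$$
For an arbitrary parameter tuple $u$ in any field, the assertion that $\theta_u$ defines a bijection is first-order. It says that for each part on the left and each of its elements there is exactly one element, in exactly one part on the right, related to it, and conversely.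

**Step 3: transfer.** Consider the sentence

> for all $u$: if $\theta_u$ defines a bijection $X_u\sqcup Z_u\to Y_u\sqcup\{1,\dots,m\}\sqcup Z_u$, then $X_u$ has at least $m$ elements.

In a finite field all these sets are finite, and a bijection gives $|X_u|+|Z_u|=|Y_u|+m+|Z_u|$, so $|X_u|=|Y_u|+m\ge m$. Thus the sentence is true in every finite field. By Ax it is true in $k$. Applied to $u=c$, it gives $|X(k)|\ge m$. $\blacksquare$
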